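# Saturated filters on $\mu^+$ after collapsing an almost huge cardinal

## 1. Huge embeddings, Levy collapses, saturated filters

In a forcing poset, smaller conditions are stronger, and filters on posets are directed and upward closed. A poset is $<\mu$-closed if every decreasing sequence of length $<\mu$ has a lower bound, and $\nu$-c.c. if it has no antichain of size $\nu$. As usual we speak of generic filters over the universe as if they existed.

**Definition 1 (huge with target $\lambda$).** A cardinal $\kappa$ is huge with target $\lambda$ if there is an elementary embedding $j:V\to M$, with $M$ a transitive class, critical point $\kappa$, $j(\kappa)=\lambda$ and ${}^{\lambda}M\subseteq M$.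

We shall only use the weaker closure ${}^{<\lambda}M\subseteq M$ (almost hugeness). We treat $j$ as a class for which replacement holds (take $j$ to be an ultrapower embedding, respectively the embedding into a direct limit of ultrapowers, or work in ZFC with a predicate for $j$). So $j{\restriction}S\in V$ for every set $S$.

**Example.** If $\gamma<\lambda$, then $j{\restriction}\gamma$ is a sequence of length $<\lambda$ of elements of $M$, so $j{\restriction}\gamma\in M$ and $j[\gamma]\in M$. This is the kind of closure that will let us build "master conditions" inside $M$ (or an extension of $M$) from objects living outside.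

**Basic facts.** The critical point $\kappa$ is inaccessible, and $j(x)=x$ for $x\in V_\kappa$. Moreover $\lambda$ is inaccessible in $V$ and $V_\lambda\subseteq M$. Indeed $\lambda=j(\kappa)$ is inaccessible in $M$. A cofinal sequence in $\lambda$ of length $<\lambda$ would lie in $M$, so $\lambda$ is regular. For $\gamma<\lambda$ every subset of $\gamma$ is a subset of $M$ of size $<\lambda$, so $P(\gamma)\subseteq M$, and $M$ knows that $|P(\gamma)|<\lambda$. Finally $V_\alpha\subseteq M$ for $\alpha\leq\lambda$ by induction: if $\alpha<\lambda$ and $V_\alpha\subseteq M$, then $|V_\alpha|<\lambda$, so every subset of $V_\alpha$ is in $M$.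

**Definition 2 (Levy collapse).** For $\mu$ regular and an ordinal $\nu>\mu$, $C(\mu,\nu)$ is the set of partial functions $p$ with $\operatorname{dom}p\subseteq\nu\times\mu$, $|p|<\mu$ and $p(\alpha,\xi)<\alpha$, ordered by reverse inclusion.

**Example.** If $g$ is the union of the generic filter and $1\le\alpha<\nu$, then $\xi\mapsto g(\alpha,\xi)$ maps $\mu$ onto $\alpha$: given $p$ and $v<\alpha$, some $\xi<\mu$ has $(\alpha,\xi)\notin\operatorname{dom}p$, and we may add the value $v$ there. The poset is $<\mu$-closed (take unions), so it adds no new $<\mu$-sequences of ground model elements. If $\nu$ is inaccessible, it is $\nu$-c.c. by the $\Delta$-system lemma, so it forces $\nu=\mu^+$.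

In an iteration $C(\mu,\kappa)*\dot C(\kappa,\lambda)$ the second factor is the Levy collapse $C(\kappa,\lambda)$ as computed in the extension by $C(\mu,\kappa)$. For $\mu=\omega_1$: the first step preserves $\omega_1$ and makes $\kappa=\omega_2$; in that extension $\lambda$ is still inaccessible, and the second step is $<\kappa$-closed and makes $\lambda=\kappa^+=\omega_3$.

**Definition 3 (positive, null, saturated).** Let $F$ be a filter on a regular uncountable $\theta$. A set $X\subseteq\theta$ is $F$-null if $\theta\setminus X\in F$, and $F$-positive if $\theta\setminus X\notin F$; $F^+$ is the family of positive sets. For a cardinal $\rho$, $F$ is $\rho$-saturated if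

(i) $F$ is proper ($\emptyset\notin F$), $\theta$-complete, and contains every set whose complement is bounded in $\theta$;

(ii) there is no family of size $\rho$ of $F$-positive sets such that the intersection of any two distinct members is $F$-null.

**Examples.** Let $F$ be the filter of co-bounded subsets of $\theta$. Then $X$ is positive iff $X$ is unbounded. Since $\theta$ splits into $\theta$ disjoint unbounded sets, $F$ satisfies (i) but is not $\theta$-saturated. At the other extreme, if $F$ is an ultrafilter satisfying (i), then positive means "in $F$", any two positive sets have positive intersection, and $F$ is $2$-saturated.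

**Definition 4 (normal).** $F$ is normal if it is closed under diagonal intersections $\{\beta<\theta:\forall\gamma<\beta\ \beta\in X_\gamma\}$ of sequences $\langle X_\gamma:\gamma<\theta\rangle$ from $F$.

**Example.** If $j$ is as in Definition 1, then $U=\{X\subseteq\kappa:\kappa\in j(X)\}$ is a normal ultrafilter. If all $X_\gamma\in U$ and $\Delta$ is the diagonal intersection, then $\kappa\in j(\Delta)$ says that $\kappa$ is in the $\gamma$-th term of $j(\langle X_\gamma\rangle_\gamma)$ for all $\gamma<\kappa$, and that term is $j(X_\gamma)$.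

**The problem.** Let $\kappa$ be huge with target $\lambda$. By results of Foreman, Magidor, Shelah and Todorcevic, $C(\omega,\kappa)*\dot C(\kappa,\lambda)$ forces that $\omega_1$ carries an $\omega_2$-saturated filter. What happens one cardinal higher: does $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ force that $\omega_2$ carries an $\omega_3$-saturated filter? The question is taken from the paper "The Easton Collapse And A Saturated Filter" (https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/171190/1/1754-10.pdf). The answer is yes, and for every infinite regular $\mu<\kappa$.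

**Theorem 1.** Let $j:V\to M$ be an elementary embedding into a transitive class with $\operatorname{crit}(j)=\kappa$, $j(\kappa)=\lambda$ and ${}^{<\lambda}M\subseteq M$ (this holds if $\kappa$ is huge with target $\lambda$). Let $\mu<\kappa$ be an infinite regular cardinal. Then $C(\mu,\kappa)*\dot C(\kappa,\lambda)$ forces that $\kappa=\mu^+$ carries a normal, $\kappa$-complete, proper filter $F$ containing all co-bounded sets such that
$$F^+=\bigcup_{i<\kappa}E_i,\ \text{ where the intersection of any nonempty family of fewer than }\mu\text{ members of a single }E_i\text{ is }F\text{-positive.}\tag{1}$$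
Consequently $F$ is $\lambda$-saturated. In particular, for $\mu=\omega_1$: $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ forces that $\omega_2$ carries an $\omega_3$-saturated filter.

The consequence is immediate: in the extension $\lambda=\kappa^+$, so among any $\lambda$ positive sets two lie in one $E_i$, and their intersection is positive. (A trivial example of (1): for an ultrafilter satisfying (i), with $\mu<\theta$, take every $E_i=F$.)

## 2. Disjoint positive sets on a successor cardinal

How much saturation could one hope for on $\kappa=\mu^+$? The first thing to check is whether $\kappa$-saturation is possible. It is not, so Theorem 1 is optimal.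

**Proposition 2.** Let $F$ be a filter on $\kappa=\mu^+$ satisfying (i). Then there are $\kappa$ pairwise disjoint $F$-positive sets. Hence $F$ is not $\kappa$-saturated, and $F^+$ is not a union of $\mu$ families each of which has pairwise positive intersections. So the saturation degree $\lambda=\kappa^+$ in Theorem 1 is optimal, and the number $\kappa$ of families in (1) cannot be replaced by $\mu$.

*Proof.* For $\beta<\kappa$ fix an injection $g_\beta:\beta\to\mu$, and let $A_{\gamma,\epsilon}=\{\beta>\gamma:g_\beta(\gamma)=\epsilon\}$ for $\gamma<\kappa$, $\epsilon<\mu$. For fixed $\epsilon$ these sets are pairwise disjoint, because $g_\beta$ is injective. For fixed $\gamma$ their union is the co-bounded set $\{\beta:\beta>\gamma\}\in F$. By $\kappa$-completeness a union of $\mu$ null sets is null, so some $A_{\gamma,\epsilon(\gamma)}$ is positive. As $\kappa$ is regular and $\mu<\kappa$, one $\epsilon$ equals $\epsilon(\gamma)$ for $\kappa$ many $\gamma$, and the corresponding sets $A_{\gamma,\epsilon}$ are disjoint and positive. If $F^+$ were covered by $\mu$ families, two of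 these $\kappa$ sets would lie in one family, and their intersection is empty. $\square$

## 3. One collapse: a $\lambda$-saturated filter with $\lambda$ too large

Next try the first half of the iteration alone. Let $G$ be $C(\mu,\kappa)$-generic over $V$ and $W=V[G]$. Put $C_\lambda=\{c\in C(\mu,\lambda):\operatorname{dom}c\subseteq[\kappa,\lambda)\times\mu\}$, so $C(\mu,\lambda)\cong C(\mu,\kappa)\times C_\lambda$. Since $C(\mu,\kappa)$ adds no $<\mu$-sequences, $C_\lambda$ is the same computed in $V$ or in $W$. As $|C(\mu,\kappa)|=\kappa$, $\lambda$ is inaccessible in $W$, and $C_\lambda$ is $\lambda$-c.c. in $W$.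

**Lifting.** Let $K_\lambda$ be $C_\lambda$-generic over $W$ (possibly lying in some larger model), and $K=\{p\cup c:p\in G,c\in K_\lambda\}$. Then $K$ is $C(\mu,\lambda)^V$-generic over $V$. Since $V_\lambda\subseteq M$, $j(C(\mu,\kappa))=C(\mu,\lambda)^M=C(\mu,\lambda)^V$, and $K$ is generic over $M$. Each $p\in C(\mu,\kappa)$ is in $V_\kappa$, so $j(p)=p$, and $G\subseteq K$. Hence $\hat\jmath(\tau^G)=j(\tau)^K$ defines an elementary embedding $\hat\jmath:W\to M[K]$ extending $j$: if $p\in G$ forces $\varphi(\tau)$, then $p=j(p)\in K$ forces $\varphi(j(\tau))$ over $M$.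

**Warm-up computation.** In $W$ let $F_0$ be the set of $X\subseteq\kappa$ such that $C_\lambda$ forces $\kappa\in\hat\jmath(X)$. For each $K_\lambda$, the set $\{X\in P(\kappa)^W:\kappa\in\hat\jmath(X)\}$ is an ultrafilter on $P(\kappa)^W$, complete and normal for sequences in $W$ (compute as in the example after Definition 4). So $F_0$ satisfies (i) and is normal. A set $X$ is $F_0$-positive iff some $c_X\in C_\lambda$ forces $\kappa\in\hat\jmath(X)$. If $c_X,c_Y$ are compatible, a common extension forces $\kappa\in\hat\jmath(X\cap Y)$, so $X\cap Y$ is positive. Thus a family of positive sets with pairwise null intersections gives an antichain of the same size, and by the $\lambda$-c.c. $F_0$ is $\lambda$-saturated.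

So saturation is the chain condition of the forcing that produces the lifted embedding. But in $W$ the cardinal $\lambda$ is inaccessible, far above $\kappa^+$. The second factor $C(\kappa,\lambda)$ turns $\lambda$ into $\kappa^+$, and the price is that we must handle its generic $H$ and keep a $\lambda$-chain condition in $W[H]$, where $\lambda$ is only $\kappa^+$.

## 4. Where the obvious quotient fails, and decoding instead

Let $H$ be $C(\kappa,\lambda)^W$-generic over $W$. To measure subsets of $\kappa$ lying in $W[H]$ we need a $C_\lambda$-generic $K_\lambda$ over $W$ such that the initial parts of $H$ lie in $W[K_\lambda]$; then images $\hat\jmath(h)$ of conditions $h$ in an initial part of $H$ can be united inside $M[K]$.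

**The obvious attempt.** Arrange that $H$ is read off from a $C_\lambda$-generic $K_\lambda$, and use over $W[H]$ the quotient: the conditions $c\in C_\lambda$ that do not contradict $H$, ordered as in $C_\lambda$. The poset $C_\lambda$ itself causes no problem in $W[H]$: it is a product with supports of size $<\mu$ of $\lambda=\kappa^+$ posets of size at most $\kappa$, and we shall see in Section 8 that such products split into $\kappa$ pieces of pairwise compatible conditions. The trouble is that compatibility in $C_\lambda$ is not compatibility in the quotient. A toy example shows it. Let the forcing consist of pairs $(s,t)$ of finite binary strings, adding reals $(a,b)$, and let $h=a+b$ mod $2$. The quotient by $h$ consists of the $(s,t)$ with $s(n)+t(n)=h(n)$ mod $2$ whenever both are defined. Then $(\langle0\rangle,\emptyset)$ and $(\emptyset,\langle 0\rangle)$ are both in the quotient and are compatible as pairs, but if $h(0)=1$ they have no common extension in the quotient. This is where the attempt stops: there is no control over which compatible pairs survive.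

**Reparametrizing.** In the toy example the cure is to use different coordinates: $(h,a)$ is generic for a product of two Cohen forcings, and $b=h+a$ is decoded from them. The second factor is now a poset of the ground model, and its compatibility relation does not mention $h$. So we look for a poset $R_\lambda\in W$, a product with supports of size $<\mu$ of small posets, such that from any generic $J=H\times R$ for $C(\kappa,\lambda)\times R_\lambda$ we can decode a $C_\lambda$-generic $K_\lambda$ which in turn knows all initial parts of $J$.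

A single step is easy. Cut $[\kappa,\lambda)$ into $\lambda$ intervals, the $\eta$-th of which contains a large regular $\nu_\eta$; let $C^\eta$ be the part of $C_\lambda$ living on that interval. If $P_\eta$ is the small part of the product used so far, then both $C^\eta$ and $P_\eta\times{}^{<\mu}\nu_\eta$ are $<\mu$-closed posets of size $\nu_\eta$ collapsing $\nu_\eta$ to $\mu$; both contain a dense copy of the same tree (Lemma 3 below). So a generic for one can be translated into a generic for the other. If the $\eta$-th factor of $R_\lambda$ adds a generic $L_\eta$ for ${}^{<\mu}\nu_\eta$, we can translate $J{\restriction}\eta\times L_\eta$ into a $C^\eta$-generic $K^\eta$.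

**Why translations from $W$ do not fit together.** If all translations are chosen in $W$, each $K^\eta$ is $C^\eta$-generic over $W$, but together they are not generic. The filter $K^1$ knows $J{\restriction}1$, and $J{\restriction}1$ (which includes $L_0$) knows $K^0$. So $K^0\in W[K^1]$, whereas for a generic of the product $C^0\times C^1$ the filter $K^0$ is generic over $W[K^1]$ for an atomless poset and cannot belong to it.

So at step $\eta$ we must work over $W[K_\eta]$, where $K_\eta$ is the part already decoded, and translate only the information in $J{\restriction}\eta$ not already contained in $K_\eta$. That is: replace $P_\eta$ by a subset $T_\eta\in W[K_\eta]$ of conditions consistent with $K_\eta$. Two things must then be shown. First, $T_\eta$ must be $<\mu$-closed in $W[K_\eta]$, or the translation does not exist; an abstract quotient comes with no such guarantee, so $T_\eta$ will be defined by explicit clauses. Second, a $T_\xi$-generic over $W[K_\xi]$ must be $P_\xi$-generic over $W$. At limits $\xi$ of cofinality $<\mu$ the second point is a real difficulty: we are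 given $c$ forcing $x\in\dot T_\xi$, extend $x$ into a dense set, and find $c'$ forcing the result into $\dot T_\xi$; but nothing says that $c'$ extends $c$. The device that overcomes this is to extend $x$ first until $x$ by itself forces, through decoding, the condition $c$ into the decoded filter, and then the new $c$, and so on $\omega$ times. For $\mu=\omega$ there are no such limits.

## 5. Absorbing a closed forcing into a tree

Let $\mathrm{Col}(\mu,\nu)={}^{<\mu}\nu$ and $\mathbb S_\nu=\{s\in{}^{<\mu}\nu:\operatorname{dom}s\text{ is a successor}\}$, both ordered by $\supseteq$. A dense embedding $d:S\to P$ is a map that preserves order and incompatibility and has dense range. Example: the inclusion $\mathbb S_\nu\to\mathrm{Col}(\mu,\nu)$. Being a dense embedding is absolute to larger models. We use three facts about generic filters over a model $N$ containing the posets.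

**(F1) Inclusion.** If $F_1\subseteq F_2$ are $N$-generic filters on one poset, then $F_1=F_2$. For $x\in F_2$, the filter $F_1$ contains some $y$ with $y\le x$ or $y\perp x$. As $x,y\in F_2$, the latter is impossible, so $x\in F_1$.

**(F2) Greatest lower bounds.** Let $P$ be $<\mu$-closed in $N$, $I$ a $P$-generic filter over $N$, and $\langle y_i:i<\delta\rangle\in N$ a decreasing sequence in $I$, $0<\delta<\mu$, with greatest lower bound $y$. Then $y\in I$. It suffices that $\{z:z\le y\text{ or }z\perp y_i\text{ for some }i\}$ is dense. Given $z$, build a decreasing sequence of $z_i\le z,y_i$: at stage $i$ take a lower bound of $z$ and the earlier $z_k$; if it is incompatible with $y_i$, it is in the set and we stop; otherwise let $z_i$ be a common extension with $y_i$. If we never stop, a lower bound of all $z_i$ is below all $y_i$, hence $\le y$.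

**(F3) Transfer.** Let $d:S\to P$ be a dense embedding in $N$. If $I$ is $P$-generic over $N$, then $d^{-1}[I]$ is $S$-generic; if $g$ is $S$-generic, the upward closure of $d[g]$ is $P$-generic; the two operations are inverse to each other. For the first claim: if $A$ is a maximal antichain of $S$, then $d[A]$ is one of $P$, since for $y\in P$ we find $s$ with $d(s)\le y$, then $a\in A$ and $u\le s,a$, so $d(u)\le y,d(a)$. So $d^{-1}[I]$ meets all maximal antichains of $S$ in $N$; it is upward closed and its members are pairwise compatible; and it is directed, because for $s,t$ in it, it meets the dense set of $u$ with $u\le s,t$ or $u\perp s$ or $u\perp t$. For the second: if $D$ is dense open in $P$, then $\{s:d(s)\in D\}$ is dense: given $s$, pick $y\le d(s)$ in $D$ and $u$ with $d(u)\le y$; then $u$ is compatible with $s$, and any $v\le u,s$ has $d(v)\in D$. The last claim follows from (F1).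

**Lemma 3 (absorption).** Let $\nu>\mu$ be regular, $P$ nonempty and $<\mu$-closed, $|P|\le\nu$, and $\Vdash_P|\nu|=\mu$. Then there is a dense embedding $d:\mathbb S_\nu\to P$.

*Proof.* Below each $y\in P$ there is an antichain of size $\nu$; otherwise $P$ below $y$ is $\nu$-c.c. and preserves the cardinal $\nu$. As $|P|\le\nu$, there is a name $\dot f$ for a surjection of $\mu$ onto the generic filter $\dot G$.

**Step 1: definition of $d$.** We define $d(s^\frown\gamma)$, for $s\in{}^i\nu$ and $\gamma<\nu$, by recursion on $i<\mu$, so that each level deals with one value of $\dot f$. Let $B_s$ be the set of lower bounds of $\{d(s{\restriction}(k+1)):k+1\le i\}$ (so $B_\emptyset=P$), and let $O_s$ be the set of $y\in B_s$ such that for some $x\in P$, $y\Vdash\dot f(i)=x$ and $y\le x$. By closure $B_s\neq\emptyset$. The set $O_s$ is closed downwards. Every $y\in B_s$ extends to an element of $O_s$: let $y'\le y$ decide $\dot f(i)=x$; then $y'\Vdash x\in\dot G$, so $y'$ is compatible with $x$, and a common extension is in $O_s$. Below an element of $O_s$ there is an antichain of size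 $\nu$, contained in $O_s$. Extend it to a maximal antichain of $O_s$; its size is exactly $\nu$, and every element of $B_s$ is compatible with one of its members. Let $\langle d(s^\frown\gamma):\gamma<\nu\rangle$ enumerate it one-to-one.

**Step 2: order and incompatibility.** Order is preserved since $d(s^\frown\gamma)\in B_s$. If $s,t\in\mathbb S_\nu$ are incompatible, let $k$ be least with $s(k)\ne t(k)$. Then $d(s{\restriction}(k+1))$ and $d(t{\restriction}(k+1))$ are distinct members of one antichain, so $d(s)\perp d(t)$.

**Step 3: every level is predense.** Let $x\in P$, $i<\mu$; we find $s\in{}^{i+1}\nu$ with $d(s)$ compatible with $x$. Build decreasing $x_k\le x$ and cohering $s_k\in{}^{k+1}\nu$ with $x_k\le d(s_k)$, for $k\le i$. At step $k$ put $t=\bigcup_{l<k}s_l\in{}^k\nu$. A lower bound of $x$ and the earlier $x_l$ lies in $B_t$, so it is compatible with some $d(t^\frown\gamma)$; let $s_k=t^\frown\gamma$ and let $x_k$ be a common extension. Then $s=s_i$ works.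

**Step 4: dense range.** Let $x\in P$. As $x\Vdash x\in\dot G$, there are $y\le x$ and $i$ with $y\Vdash\dot f(i)=x$. By Step 3, $y$ is compatible with some $d(s)$, $s\in{}^{i+1}\nu$. Since $d(s)\in O_{s{\restriction}i}$, it decides $\dot f(i)$ and lies below the decided value. By compatibility the value is $x$, so $d(s)\le x$. $\square$

## 6. The product $P_\xi$ and the consistent conditions $T_\xi$

Fix $G$ and $W=V[G]$ as in Section 3. In $W$ we have $\kappa=\mu^+$, $\kappa^{<\mu}=\kappa$ (true in $V$, and there are no new $<\mu$-sequences), and $\lambda$ is inaccessible. Work in $W$. By recursion on $\xi\le\lambda$ we define the following objects. Lemma 4(1),(2) below is proved for $\xi$ along the way; its proof at $\xi$ uses only objects with index $<\xi$ and the definition of $\dot T_\xi$.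

**Intervals.** $\alpha_0=\kappa$, $\alpha_{\eta+1}=\nu_\eta+1$, and $\alpha_\xi=\sup_{\eta<\xi}\alpha_\eta$ for limit $\xi$. We shall have $\alpha_\eta<\nu_\eta<\lambda$, so $\alpha_\lambda=\lambda$.

**Pieces of the collapse to $\mu$.** $C_\xi$ is the set of $c\in C(\mu,\lambda)$ with $\operatorname{dom}c\subseteq[\kappa,\alpha_\xi)\times\mu$, and $C^\eta$ the set of those with $\operatorname{dom}c\subseteq[\alpha_\eta,\alpha_{\eta+1})\times\mu$. For $c\in C_\xi$ write $c{\restriction}\eta$ for its part in $C_\eta$ and $c^\eta$ for its part in $C^\eta$. The poset $C_\xi$ is separative in this sense: if $c''\Vdash c\in\dot K$ ($\dot K$ the generic filter) then $c''\le c$. If $c''\not\supseteq c$, then $c''$ already disagrees with $c$, or $c''$ is undefined at a point $(\alpha,i)$ of $\operatorname{dom}c$ and can be extended by a different value there, since $\alpha\ge\kappa$.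

**The product.** $Q_\xi=C(\kappa,\alpha_\xi)$. $R_\xi$ is the set of functions $r$ with $\operatorname{dom}r\in[\xi]^{<\mu}$ and $r(\eta)=(p,l)\in C^\eta\times\mathrm{Col}(\mu,\nu_\eta)$; put $r'\le r$ iff for every $\eta\in\operatorname{dom}r$ with $r(\eta)=(p,l)$ we have $\eta\in\operatorname{dom}r'$ and $r'(\eta)=(p,l')$ with $l'\supseteq l$ and the same $p$. So a generic for the $\eta$-th factor chooses one $p\in C^\eta$ and a $\mathrm{Col}(\mu,\nu_\eta)$-generic. (The label $p$ will be a promised element of $K^\eta$.) Let $P_\xi=Q_\xi\times R_\xi$.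

For $x=(q^x,r^x)\in P_\xi$ write $\operatorname{supp}x=\operatorname{dom}r^x$, $r^x(\eta)=(p^x_\eta,l^x_\eta)$ and $x{\restriction}\eta=(q^x{\restriction}(\alpha_\eta\times\kappa),r^x{\restriction}\eta)\in P_\eta$. For $\eta<\xi$, $P_\eta$ is a factor of $P_\xi$. If $z\in P_\eta$ and $z\le x{\restriction}\eta$, put
$$z\wedge x=(q^z\cup q^x,\ r^z\cup r^x{\restriction}[\eta,\xi)).$$
This is a condition $\le x$ with $(z\wedge x){\restriction}\eta=z$, and every $w\le x$ with $w{\restriction}\eta\le z$ is $\le z\wedge x$. A decreasing sequence in $P_\xi$ of length $<\mu$ has its coordinatewise union as greatest lower bound (supports stay of size $<\mu$ as $\mu$ is regular, and the $Q$-part stays of size $<\kappa$).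

**Consistent conditions.** Let $K_\xi$ be $C_\xi$-generic over $W$, $K_\eta=K_\xi\cap C_\eta$ and $K^\eta=K_\xi\cap C^\eta$. For $\eta<\xi$ we have already a dense embedding $d_\eta:\mathbb S_{\nu_\eta}\to T_\eta\times\mathrm{Col}(\mu,\nu_\eta)$ in $W[K_\eta]$ and, for $p\in C^\eta$, a dense embedding $d'_{\eta,p}\in W$ of $\mathbb S_{\nu_\eta}$ into $\{c\in C^\eta:c\le p\}$. For $p\in K^\eta$ let
$$I^\eta_p=\{y\in T_\eta\times\mathrm{Col}(\mu,\nu_\eta):\exists s\ (d'_{\eta,p}(s)\in K^\eta\ \text{and}\ d_\eta(s)\le y)\},\tag{2}$$
$$T_\xi=\{x\in P_\xi:\ \forall\eta\in\operatorname{supp}x\ \ (p^x_\eta\in K^\eta\ \text{ and }\ (x{\restriction}\eta,l^x_\eta)\in I^\eta_{p^x_\eta})\},\tag{3}$$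
ordered as $P_\xi$, and let $\dot T_\xi$ be the $C_\xi$-name for it. In words: $I^\eta_p$ is the translation of $K^\eta$, and $x$ is consistent if at each $\eta$ in its support it agrees with that translation.

**Choice of $\nu_\xi$, $\dot d_\xi$, $d'_{\xi,p}$ for $\xi<\lambda$.** Let $\rho=\max(|P_\xi|,|C_\xi|,|\alpha_\xi|,\kappa)<\lambda$ and $\nu_\xi=(2^\rho)^+<\lambda$. Then $\nu_\xi^{<\mu}=\nu_\xi$ by Hausdorff's formula, since $(2^\rho)^{\tau}=2^\rho$ for $\tau<\mu$. As $|C_\xi|<\nu_\xi$ and $C_\xi$ adds no $<\mu$-sequences, in $W[K_\xi]$ the cardinal $\nu_\xi$ is still regular with $\nu_\xi^{<\mu}=\nu_\xi$, and $\mathbb S_{\nu_\xi}$, $\mathrm{Col}(\mu,\nu_\xi)$ are the same as in $W$. By Lemma 4(2), $T_\xi$ is $<\mu$-closed in $W[K_\xi]$; it contains the empty condition; and $T_\xi\times\mathrm{Col}(\mu,\nu_\xi)$ has size at most $\nu_\xi$ and collapses $\nu_\xi$ to $\mu$. So Lemma 3 in $W[K_\xi]$ gives $d_\xi$; let $\dot d_\xi$ be a name for it. Similarly $\{c\in C^\xi:c\le p\}$ is $<\mu$-closed, of size $\nu_\xi$, and collapses $\nu_\xi$ to $\mu$ because $\nu_\xi\in[\alpha_\xi,\alpha_{\xi+1})$;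 Lemma 3 in $W$ gives $d'_{\xi,p}$.

**The first two stages by hand.** $C_0=\{\emptyset\}$, $R_0=\{\emptyset\}$, and $T_0=P_0$, since (3) is vacuous. Then $d_0$ maps $\mathbb S_{\nu_0}$ densely into $P_0\times\mathrm{Col}(\mu,\nu_0)$. A condition $x\in P_1$ with $0\in\operatorname{supp}x$ is in $T_1$ iff $p^x_0\in K^0$ and $(x{\restriction}0,l^x_0)\in I^0_{p_0^x}$. So the generic choices for $Q_0$ and for $\mathrm{Col}(\mu,\nu_0)$ are dictated by $K^0$ and $p_0^x$, while the label $p^x_0$ may be any element of $K^0$ and the part of $q^x$ on $[\alpha_0,\alpha_1)\times\kappa$ is free. That free part is what $K^1$ will have to record.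

**Translating back and forth.** Since $C_{\eta+1}\cong C_\eta\times C^\eta$, $K^\eta$ is $C^\eta$-generic over $W[K_\eta]$. Let $p\in K^\eta$. By (F3) applied to $d'_{\eta,p}$ and then to $d_\eta$, the set $\{s:d'_{\eta,p}(s)\in K^\eta\}$ is $\mathbb S_{\nu_\eta}$-generic over $W[K_\eta]$, and $I^\eta_p$ is a $T_\eta\times\mathrm{Col}(\mu,\nu_\eta)$-generic filter over $W[K_\eta]$. Going back along the two embeddings,
$$K^\eta=\{c\in C^\eta:\exists s\ (d_\eta(s)\in I^\eta_p\ \text{and}\ d'_{\eta,p}(s)\le c)\}.\tag{4}$$
Also, $x\in T_\xi$ implies $x{\restriction}\eta\in T_\eta$, and whether $x{\restriction}\eta\in T_\eta$ depends only on $K_\eta$. Hence for $c\in C_\xi$: $c\Vdash_{C_\xi}x{\restriction}\eta\in\dot T_\eta$ iff $c{\restriction}\eta\Vdash_{C_\eta}x{\restriction}\eta\in\dot T_\eta$.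

**Lemma 4.** Let $\xi\le\lambda$ and let $K_\xi$ be $C_\xi$-generic over $W$.

1. If $x\in T_\xi$ and $x\le y\in P_\xi$, then $y\in T_\xi$.
2. If $\langle x_i:i<\delta\rangle\in W[K_\xi]$, $0<\delta<\mu$, is decreasing in $T_\xi$, then its coordinatewise union $x$ is in $T_\xi$. In particular $T_\xi$ is $<\mu$-closed in $W[K_\xi]$.
3. (In $W$.) If $\eta\le\xi$, $x\in P_\xi$, $c\in C_\eta$ and $c\Vdash x{\restriction}\eta\in\dot T_\eta$, then there is $c'\in C_\xi$ with $c'\le c$ and $c'\Vdash x\in\dot T_\xi$. In particular (take $\eta=0$, $c=\emptyset$) every $x\in P_\xi$ is forced into $\dot T_\xi$ by some $c'\in C_\xi$.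

*Proof.* **Part 1** is by induction on $\xi$. Let $\eta\in\operatorname{supp}y\subseteq\operatorname{supp}x$. Then $p^y_\eta=p^x_\eta\in K^\eta$. As $x{\restriction}\eta\in T_\eta$ and $x{\restriction}\eta\le y{\restriction}\eta$, also $y{\restriction}\eta\in T_\eta$ by induction. So $(y{\restriction}\eta,l^y_\eta)$ is an element of $T_\eta\times\mathrm{Col}(\mu,\nu_\eta)$ above $(x{\restriction}\eta,l^x_\eta)\in I^\eta_{p^x_\eta}$, and lies in that filter.

**Part 2** is by induction on $\xi$; this is the closure needed for Lemma 3. We may assume $\delta$ is a limit. As $C_\xi$ adds no $<\mu$-sequences, the sequence is in $W$ and $x\in P_\xi$. Let $\eta\in\operatorname{supp}x$ and $p=p^x_\eta$. By induction $x{\restriction}\eta\in T_\eta$, being the union of the $x_i{\restriction}\eta\in T_\eta$. For all large $i$ we have $\eta\in\operatorname{supp}x_i$, $p=p^{x_i}_\eta\in K^\eta$ and $y_i=(x_i{\restriction}\eta,l^{x_i}_\eta)\in I^\eta_p$. The sequence of these $y_i$ is in $W$, and $(x{\restriction}\eta,l^x_\eta)$ is its greatest lower bound in $T_\eta\times\mathrm{Col}(\mu,\nu_\eta)$,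 which is $<\mu$-closed in $W[K_\eta]$ by induction. By (F2), $(x{\restriction}\eta,l^x_\eta)\in I^\eta_p$.

**Part 3** builds $c'$ along the support. Let $\langle\theta_i:i<\delta\rangle$, $\delta<\mu$, enumerate $\operatorname{supp}x\setminus\eta$ increasingly, and $\theta_\delta=\xi$. We build decreasing $c_i\in C_{\theta_i}$ with $c_i\Vdash x{\restriction}\theta_i\in\dot T_{\theta_i}$, $i\le\delta$. Put $c_0=c$; this works since $\operatorname{supp}x\cap[\eta,\theta_0)=\emptyset$. Given $c_i$ with $i<\delta$, write $(p,l)=r^x(\theta_i)$. As $d_{\theta_i}$ has dense range, there are $c_i'\le c_i$ in $C_{\theta_i}$ and $s$ with $c_i'\Vdash\dot d_{\theta_i}(s)\le(x{\restriction}\theta_i,l)$. Let $c_{i+1}=c_i'\cup d'_{\theta_i,p}(s)$. It forces $d'_{\theta_i,p}(s)\in\dot K^{\theta_i}$, hence $p\in\dot K^{\theta_i}$ and $(x{\restriction}\theta_i,l)\in\dot I^{\theta_i}_p$; and $\theta_i$ is the largest element of $\operatorname{supp}x\cap\theta_{i+1}$. At limits take unions: each clause at $\theta_k$, $k<i$, was already forced by $c_{k+1}$. Then $c'=c_\delta$. $\square$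

## 7. Generic over $W[K_\xi]$ for $T_\xi$ implies generic over $W$ for $P_\xi$

Let $J$ be $P_\xi$-generic over $W$ and $\eta<\xi$. Let $J{\restriction}\eta=\{x{\restriction}\eta:x\in J\}=J\cap P_\eta$, let $p_\eta(J)$ be the common value of $p^x_\eta$ for $x\in J$ with $\eta\in\operatorname{supp}x$ (such $x$ exist by density), and $L_\eta(J)=\{l:\exists x\in J\ (\eta\in\operatorname{supp}x,\ l\subseteq l^x_\eta)\}$. Since $P_\eta$, the $\eta$-th factor of $R_\xi$ and the rest are factors of the product $P_\xi$, and below $(p,\emptyset)$ the $\eta$-th factor is $\mathrm{Col}(\mu,\nu_\eta)$, the filter $J{\restriction}\eta\times L_\eta(J)$ is $P_\eta\times\mathrm{Col}(\mu,\nu_\eta)$-generic over $W$.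

**Definition 5 (decoding).** Define $K^\eta(J)$, $\eta<\xi$, by recursion, together with $K_\eta(J)=\{c\in C_\eta:\forall\zeta<\eta\ \,c^\zeta\in K^\zeta(J)\}$ for $\eta\le\xi$. If $K_\eta(J)$ is $C_\eta$-generic over $W$ and $J{\restriction}\eta\times L_\eta(J)$ is $T_\eta\times\mathrm{Col}(\mu,\nu_\eta)$-generic over $W[K_\eta(J)]$, with $T_\eta,d_\eta$ computed from $K_\eta(J)$, put
$$K^\eta(J)=\{c\in C^\eta:\exists s\ (d_\eta(s)\in J{\restriction}\eta\times L_\eta(J)\ \text{and}\ d'_{\eta,p_\eta(J)}(s)\le c)\};\tag{5}$$
otherwise $K^\eta(J)=\{\emptyset\}$. We say that $x\in P_\eta$ decodes $c\in C_\eta$ if $x\Vdash_{P_\eta}c\in K_\eta(\dot J)$.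

The genericity requirements refer only to the sets, in $W$, of dense sets and of names for dense sets, so "$x$ decodes $c$" is a statement in $W$. As $K^\zeta(J)$ depends only on $J{\restriction}(\zeta+1)$, we have $K_\eta(J)=K_\eta(J{\restriction}\eta)$.

**Example.** For $\xi=1$: $T_0=P_0$, and $K^0(J)$ is the translation of $J{\restriction}0\times L_0(J)$. If $x\in P_1$, $0\in\operatorname{supp}x$ and $(x{\restriction}0,l^x_0)\le d_0(s)$, then $x$ decodes $d'_{0,p}(s)$ for $p=p_0^x$. In any case a condition $x\in P_1$ with $0\in \operatorname{supp}x$ decodes $p^x_0$, since all values of $d'_{0,p}$ lie below $p$.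

**Lemma 5 (Main Lemma).** Let $\xi\le\lambda$, $K_\xi$ be $C_\xi$-generic over $W$, and $J$ be $T_\xi$-generic over $W[K_\xi]$. Then

* (a)$_\xi$ $J$ is $P_\xi$-generic over $W$;
* (b)$_\xi$ for all $\eta<\xi$: $p_\eta(J)\in K^\eta$ and $J{\restriction}\eta\times L_\eta(J)=I^\eta_{p_\eta(J)}$;
* (c)$_\xi$ $K_\xi(J)=K_\xi$.

Consequently (d)$_\xi$: for every $P_\xi$-generic $J$ over $W$, $K_\xi(J)$ is $C_\xi$-generic over $W$, $J$ is $T_\xi$-generic over $W[K_\xi(J)]$, and (b) holds with $K_\xi=K_\xi(J)$; in particular $J{\restriction}\eta\in W[K_{\eta+1}(J)]$ for all $\eta<\xi$.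

*Proof of (d)$_\xi$ from (a)–(c)$_\xi$.* Suppose some $x\in P_\xi$ forces the failure. By Lemma 4(3) take $c\in C_\xi$ with $c\Vdash x\in\dot T_\xi$, then $K_\xi\ni c$ generic over $W$ and $J'\ni x$ that is $T_\xi$-generic over $W[K_\xi]$. By (a)–(c), $J'$ is $P_\xi$-generic over $W$, $K_\xi(J')=K_\xi$, and the statement holds for $J'$, a contradiction. The last clause holds as $I^\eta_p$ is defined from $K_{\eta+1}$.

We prove (a)–(c) by induction on $\xi$; so (a)–(d) are available below $\xi$.

**Observation.** Let $\eta<\xi$, $p\in K^\eta$ and $I^\eta_p=J'\times L'$. Then $J'$ is $T_\eta$-generic over $W[K_\eta]$; by induction it is $P_\eta$-generic over $W$ and $K_\eta(J')=K_\eta$. Moreover $L'$ is generic over $W[K_\eta][J']\supseteq W[J']$. So $I^\eta_p$ is a $P_\eta\times\mathrm{Col}(\mu,\nu_\eta)$-generic filter over $W$ (it is upward closed there by Lemma 4(1)).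

**Step 1: (b)$_\xi$ from (a)$_\xi$.** Let $p=p_\eta(J)$; then $p\in K^\eta$ as $J\subseteq T_\xi$. Let $(y,l)\in J{\restriction}\eta\times L_\eta(J)$. As $J$ is directed, there is $x\in J$ with $\eta\in\operatorname{supp}x$, $x{\restriction}\eta\le y$ and $l\subseteq l^x_\eta$. Then $(x{\restriction}\eta,l^x_\eta)\in I^\eta_p$ and $y\in T_\eta$ by Lemma 4(1), so $(y,l)\in I^\eta_p$. Thus $J{\restriction}\eta\times L_\eta(J)\subseteq I^\eta_p$. Both are $P_\eta\times\mathrm{Col}(\mu,\nu_\eta)$-generic over $W$, the right side by the Observation. By (F1) they are equal.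

**Step 2: (c)$_\xi$ from (b)$_\xi$.** First, for $\eta\le\xi$ and $c\in C_\eta$: $c\in K_\eta$ iff $c^\zeta\in K^\zeta$ for all $\zeta<\eta$. If $c\notin K_\eta$, some $e\in K_\eta$ is incompatible with $c$, hence with some $c^\zeta$ (the intervals $[\alpha_\zeta,\alpha_{\zeta+1})$, $\zeta<\eta$, cover $[\kappa,\alpha_\eta)$), so $c^\zeta\notin K^\zeta$; the other direction is clear. Now by induction on $\eta<\xi$: $K_\eta(J)=K_\eta$ by this criterion. By (b)$_\xi$, $J{\restriction}\eta\times L_\eta(J)=I^\eta_{p_\eta(J)}$ is generic over $W[K_\eta]$ for $T_\eta\times\mathrm{Col}(\mu,\nu_\eta)$, so the first alternative of Definition 5 applies, and comparing (5) with (4) gives $K^\eta(J)=K^\eta$. The criterion for $\eta=\xi$ gives $K_\xi(J)=K_\xi$.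

**Step 3: reduction of (a)$_\xi$.** It suffices to show:
$$\begin{gathered}\text{if }D\in W\text{ is dense open in }P_\xi,\ c\in C_\xi,\ x\in P_\xi,\ c\Vdash x\in\dot T_\xi,\\ \text{then there are }c'\le c,\ x'\le x\text{ with }x'\in D\text{ and }c'\Vdash x'\in\dot T_\xi.\end{gathered}\tag{6}$$
Indeed, $J$ is a filter on $P_\xi$ by Lemma 4(1). If $J\cap D=\emptyset$, this is forced by some pair: $c\in K_\xi$ and $x\in J$ with $c\Vdash x\in\dot T_\xi$ and $c$ forcing that $x\Vdash_{\dot T_\xi}\dot J\cap D=\emptyset$ (conditions of $T_\xi$ lie in $W$, so pairs with decided second coordinate are dense in $C_\xi*\dot T_\xi$). The pair from (6) forces $x'\in\dot J\cap D$, a contradiction. For $\xi=0$ there is nothing to prove: $T_0=P_0$ and $C_0$ is trivial.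

**Step 4: (6) at successors, $\xi=\eta+1$.** First we arrange $\eta\in\operatorname{supp}x$. If this fails, then $c{\restriction}\eta\Vdash x{\restriction}\eta\in\dot T_\eta$. Pick $c_0\le c{\restriction}\eta$ in $C_\eta$ and $s$ with $c_0\Vdash\dot d_\eta(s)\le(x{\restriction}\eta,\emptyset)$. Replace $c$ by $c_0\cup d'_{\eta,c^\eta}(s)$, which is $\le c$ because $d'_{\eta,c^\eta}$ maps into the conditions below $c^\eta$, and add to $r^x$ the value $(c^\eta,\emptyset)$ at $\eta$. The new $c$ forces the new $x$ into $\dot T_\xi$. (This is what the labels $p$ are for: whatever $c^\eta$ is, all of $\mathbb S_{\nu_\eta}$ remains available below it.)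

Let $p=p^x_\eta$ and take $K_\xi\ni c$ generic. Let $D'$ be the set of $(z,l)\le(x{\restriction}\eta,l^x_\eta)$ in $P_\eta\times\mathrm{Col}(\mu,\nu_\eta)$ for which there is $y\in D$ with $y\le x$, $y{\restriction}\eta=z$ and $l^y_\eta=l$. Then $D'\in W$, and $D'$ is dense below $(x{\restriction}\eta,l^x_\eta)$: given $(z,l)$, extend $l_\eta^x$ to $l$ in $z\wedge x$ and extend the result into $D$. Since $(x{\restriction}\eta,l^x_\eta)\in I^\eta_p$ and $I^\eta_p$ is generic over $W$ by the Observation, there is $(z,l)\in D'\cap I^\eta_p$. Let $y$ be a witness. Then $y{\restriction}\eta=z\in T_\eta$, $p^y_\eta=p\in K^\eta$ and $(y{\restriction}\eta,l^y_\eta)\in I^\eta_p$, so $y\in T_\xi\cap D$. Some $c'\le c$ forces $y\in\dot T_\xi$.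

**Step 5: (6) at limits with $\operatorname{cf}(\xi)\ge\mu$.** Here supports are bounded and induction suffices. Choose $\eta<\xi$ with $\operatorname{supp}x\subseteq\eta$ and $c\in C_\eta$. Then $c\Vdash_{C_\eta}x{\restriction}\eta\in\dot T_\eta$. The set $D_\eta=\{y{\restriction}\eta:y\in D,\ y\le x\}\in W$ is dense below $x{\restriction}\eta$ in $P_\eta$: given $u\le x{\restriction}\eta$, extend $u\wedge x$ into $D$. Let $K_\eta\ni c$ be $C_\eta$-generic over $W$ and $J\ni x{\restriction}\eta$ be $T_\eta$-generic over $W[K_\eta]$. By (a)$_\eta$, $J$ is $P_\eta$-generic over $W$, so there is $u\in J\cap D_\eta$. As $u\in T_\eta$, some $c_1\le c$ in $K_\eta$ forces $u\in\dot T_\eta$. Take $y\in D$ with $y\le x$ and $y{\restriction}\eta=u$. By Lemma 4(3) there is $c'\le c_1$ in $C_\xi$ with $c'\Vdash y\in\dot T_\xi$.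

**Step 6: limits with $\operatorname{cf}(\xi)=\delta<\mu$; one decoding step.** Now $\mu>\omega$, and both $x$ and $c$ may be cofinal in $\xi$, so Step 5 has no $\eta$ to start from. We first show that consistent conditions can be extended so as to decode given parts of $K_\xi$.

**Claim 6.** Let $K_\xi$ be generic, $x\in T_\xi$, $\eta<\xi$, $c\in K_\eta$. There is $x'\le x$ in $T_\xi$ such that $x'{\restriction}\eta$ decodes $c$.

*Proof, case $\operatorname{supp}x\subseteq\eta$.* Let $J\ni x{\restriction}\eta$ be $T_\eta$-generic over $W[K_\eta]$. By induction $J$ is $P_\eta$-generic over $W$ and $K_\eta(J)=K_\eta\ni c$, so some $z\in J$, $z\le x{\restriction}\eta$, decodes $c$. As $z\in T_\eta$ and $\operatorname{supp}(z\wedge x)=\operatorname{supp}z\subseteq\eta$, the clauses (3) for $x'=z\wedge x$ are those for $z$, and $x'\in T_\xi$.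

*Proof, case $\operatorname{supp}x\not\subseteq\eta$.* Let $\theta=\min(\operatorname{supp}x\setminus\eta)$ and $I^\theta_{p^x_\theta}=J'\times L'$, so $x{\restriction}\theta\in J'$. By the Observation $J'$ is $P_\theta$-generic over $W$ and $K_\theta(J')=K_\theta$, so $c\in K_\eta=K_\eta(J'{\restriction}\eta)$. Pick $z'\in J'$, $z'\le x{\restriction}\theta$, forcing $c\in K_\eta(\dot J{\restriction}\eta)$. Then $z=z'{\restriction}\eta$ decodes $c$, because $P_\eta$ is a factor of $P_\theta$. Let $x'=z\wedge x$. We check the clauses of (3) at all $\zeta\in\operatorname{supp}x'=\operatorname{supp}z\cup(\operatorname{supp}x\setminus\eta)$.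

* $\zeta<\eta$: the clause holds since $z'\in T_\theta$, so $z\in T_\eta$.
* $\eta\le\zeta<\theta$: there is no such $\zeta$ in the support.
* $\zeta=\theta$: as $z'\le x{\restriction}\theta$ and $z'{\restriction}\eta=z$, we have $z'\le z\wedge(x{\restriction}\theta)=x'{\restriction}\theta$. Thus $x'{\restriction}\theta\in T_\theta$ by Lemma 4(1), and $(x'{\restriction}\theta,l^x_\theta)\ge(z',l^x_\theta)\in J'\times L'$, so it lies in $I^\theta_{p^x_\theta}$.
* $\zeta>\theta$, $\zeta\in\operatorname{supp}x$: let $I^\zeta_{p^x_\zeta}=J''\times L''$, so $x{\restriction}\zeta\in J''$, and as $\theta\in\operatorname{supp}(x{\restriction}\zeta)$, $p_\theta(J'')=p^x_\theta$. Since $J''$ is $T_\zeta$-generic over $W[K_\zeta]$, (b)$_\zeta$ gives $J''{\restriction}\theta\times L_\theta(J'')=I^\theta_{p^x_\theta}$, that is, $J''{\restriction}\theta=J'\ni z'$. Hence there is $w\in J''$ with $w\le x{\restriction}\zeta$ and $w{\restriction}\theta\le z'$. Then $w{\restriction}\eta\le z$, so $w\le z\wedge(x{\restriction}\zeta)=x'{\restriction}\zeta$. So $x'{\restriction}\zeta\in J''$, and $(x'{\restriction}\zeta,l^x_\zeta)\in J''\times L''=I^\zeta_{p^x_\zeta}$.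

The labels at $\zeta\geq\theta$ are those of $x$, hence in $K^\zeta$. This proves Claim 6. $\square$

**Step 7: decoding cofinally.** Fix in $W$ a sequence $\langle\eta_i:i<\delta\rangle$ increasing and cofinal in $\xi$. We claim in $W$: whenever $\bar c\in C_\xi$, $\bar x\in P_\xi$ and $\bar c\Vdash\bar x\in\dot T_\xi$,
$$\text{there are }\tilde c\le\bar c,\ \tilde x\le\bar x\text{ with }\tilde c\Vdash\tilde x\in\dot T_\xi\text{ and }\tilde x{\restriction}\eta_i\text{ decoding }\bar c{\restriction}\eta_i\text{ for all }i<\delta.\tag{7}$$
Take $K_\xi\ni\bar c$ generic. In $W[K_\xi]$ build a decreasing sequence $\langle y_i:i<\delta\rangle$ in $T_\xi$ below $\bar x$ with $y_i{\restriction}\eta_i$ decoding $\bar c{\restriction}\eta_i$. At stage $i$ take the coordinatewise union of the earlier terms (or $\bar x$ if $i=0$), which is in $T_\xi$ by Lemma 4(2), and apply Claim 6. The union $\tilde x$ of all $y_i$ is in $T_\xi$ by Lemma 4(2), and $\tilde x{\restriction}\eta_i\le y_i{\restriction}\eta_i$ decodes $\bar c{\restriction}\eta_i$. Some $\tilde c\le\bar c$ in $K_\xi$ forces $\tilde x\in\dot T_\xi$.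 Since $\tilde c,\tilde x\in W$ and the properties in (7) are expressed in $W$, (7) holds in $W$.

**Step 8: catching up in $\omega$ steps.** In (7) the condition $\tilde x$ decodes $\bar c$, but $\tilde c$ may be stronger than $\bar c$. Iteration removes the discrepancy. By (7) and choice in $W$ there is in $W$ a decreasing sequence $\langle(c_n,x_n):n<\omega\rangle$ with $(c_0,x_0)=(c,x)$, $c_n\Vdash x_n\in\dot T_\xi$, and $x_{n+1}{\restriction}\eta_i$ decoding $c_n{\restriction}\eta_i$ for all $i<\delta$. Let $c^*=\bigcup_nc_n$ and let $x^*$ be the coordinatewise union of the $x_n$; these are conditions because $\omega<\mu$. By Lemma 4(2), $c^*\Vdash x^*\in\dot T_\xi$. Also $x^*{\restriction}\eta_i$ decodes $c^*{\restriction}\eta_i$ for each $i$: it decodes every $c_n{\restriction}\eta_i$; by (d)$_{\eta_i}$ the filter $K_{\eta_i}(\dot J)$ is forced to be $C_{\eta_i}$-generic over $W$; and $c^*{\restriction}\eta_i$ is the greatest lower bound of the sequence $\langle c_n{\restriction}\eta_i:n<\omega\rangle\in W$, so (F2) applies.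

**Step 9: (6) at limits with $\operatorname{cf}(\xi)<\mu$.** Pick $x'\le x^*$ in $D$ and, by Lemma 4(3), any $c'\in C_\xi$ with $c'\Vdash x'\in\dot T_\xi$. We show that automatically $c'\le c^*\le c$. Fix $i$. Let $K_{\eta_i}\ni c'{\restriction}\eta_i$ be generic over $W$; then $x'{\restriction}\eta_i\in T_{\eta_i}$. Let $J\ni x'{\restriction}\eta_i$ be $T_{\eta_i}$-generic over $W[K_{\eta_i}]$. By induction $J$ is $P_{\eta_i}$-generic over $W$ and $K_{\eta_i}(J)=K_{\eta_i}$. As $x'{\restriction}\eta_i\le x^*{\restriction}\eta_i$ decodes $c^*{\restriction}\eta_i$, we get $c^*{\restriction}\eta_i\in K_{\eta_i}$. So $c'{\restriction}\eta_i\Vdash c^*{\restriction}\eta_i\in\dot K$, and by separativity $c'{\restriction}\eta_i\le c^*{\restriction}\eta_i$. Since $i$ was arbitrary and $\alpha_\xi=\sup_i\alpha_{\eta_i}$, $c'\le c^*$. This proves (6), and with it Lemma 5. $\square$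

## 8. Chain condition of $R_\lambda$ and closure of $M[K]$

Let $H$ be $Q_\lambda=C(\kappa,\lambda)^W$-generic over $W$ and $H_\xi=H\cap Q_\xi$. In $W[H]$: $\lambda=\kappa^+$, there are no new $<\kappa$-sequences of elements of $W$, $\kappa^{<\mu}=\kappa$, and each $Z_\eta=C^\eta\times\mathrm{Col}(\mu,\nu_\eta)$ has size at most $\kappa$.

**Lemma 7.** In $W[H]$, $R_\lambda=\bigcup_{i<\kappa}R^i$, where any nonempty family of fewer than $\mu$ members of one $R^i$ has a common lower bound in $R_\lambda$. So $R_\lambda$ is $\lambda$-c.c. in $W[H]$, and $P_\lambda=Q_\lambda\times R_\lambda$ is $\lambda$-c.c. in $W$.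

*Proof.* **Step 1: $\kappa$ functions that extend all small ones** (the Engelking–Karłowicz argument). Let $\langle a_\eta:\eta<\lambda\rangle$ be distinct subsets of $\kappa$. Consider pairs $(b,g)$ with $b\in[\kappa]^{<\mu}$ and $g$ a partial function from $P(b)$ to $\kappa$ with $|g|<\mu$. There are at most $\kappa$ of them, since $\kappa^{<\mu}=\kappa$ and $|P(b)|\le2^{<\mu}\le\kappa$. Define $f_{(b,g)}:\lambda\to\kappa$ by $f_{(b,g)}(\eta)=g(a_\eta\cap b)$ if this is defined, and $0$ otherwise. Every partial $u:\lambda\to\kappa$ with $|u|<\mu$ is extended by some $f_{(b,g)}$: choose $b$ of size $<\mu$ containing, for any two distinct $\eta,\eta'\in\operatorname{dom}u$, a point in exactly one of $a_\eta,a_{\eta'}$; then $g(a_\eta\cap b)=u(\eta)$ is well defined. List these functions as $f_i$, $i<\kappa$.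

**Step 2: the pieces.** Fix injections $g_\eta:Z_\eta\to\kappa$ and put $R^i=\{r\in R_\lambda:\forall\eta\in\operatorname{dom}r\ \,g_\eta(r(\eta))=f_i(\eta)\}$. By Step 1 applied to $\eta\mapsto g_\eta(r(\eta))$, every $r$ is in some $R^i$. Members of one $R^i$ agree on common coordinates, so the union of fewer than $\mu$ of them is a condition (it is in $W$, as no $<\kappa$-sequences were added) below all of them.

**Step 3: chain conditions.** In $W[H]$, of any $\lambda=\kappa^+$ elements of $R_\lambda$ two are in one $R^i$ and are compatible. In $W$, $Q_\lambda$ is $\lambda$-c.c. since $\lambda$ is inaccessible, and it forces $R_\lambda$ to be $\lambda$-c.c.; so the product is $\lambda$-c.c. $\square$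

Let $R$ be $R_\lambda$-generic over $W[H]$, $N^*=W[H][R]$, $J=H\times R$ (which is $P_\lambda$-generic over $W$), $J_\xi=J{\restriction}\xi$, $K_\lambda=K_\lambda(J)$ and $K=\{p\cup c:p\in G,\ c\in K_\lambda\}$. By (d)$_\lambda$ of Lemma 5, $K_\lambda$ is $C_\lambda$-generic over $W$, and $J_\xi\in W[K_\lambda]$ for every $\xi<\lambda$. So, as in Section 3, $K$ is $C(\mu,\lambda)^V$-generic over $V$ and over $M$, and $V[K]=W[K_\lambda]\subseteq N^*$.

**Lemma 8.** (1) If $s\in N^*$, $s:\beta\to W$ and $\beta<\lambda$, then $s\in W[J_\xi]$ for some $\xi<\lambda$; hence $s\in V[K]$. (2) $M[K]$ is closed under $<\lambda$-sequences from $N^*$. Also $\lambda$ is regular in $N^*$.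

*Proof.* (1) By Lemma 7, $P_\lambda$ is $\lambda$-c.c. in $W$. Moreover $P_\lambda=\bigcup_{\xi<\lambda}P_\xi$, each $P_\xi$ a factor, since conditions have size $<\lambda$ and $\lambda$ is regular. A name for $s$ given by $\beta$ antichains deciding its values involves fewer than $\lambda$ conditions, all in one $P_\xi$. So $s\in W[J_\xi]\subseteq W[K_\lambda]=V[K]$. The $\lambda$-c.c. also preserves the regularity of $\lambda$.

(2) Let $s:\beta\to M[K]$ be in $N^*$, $\beta<\lambda$. All $s(\gamma)$ have names in some set $M\cap V_\alpha$. Choose, in $N^*$, a sequence of names; it is enough to show that this sequence is in $M[K]$. So assume $s:\beta\to M$. By (1), $s\in V[K]$. As $C(\mu,\lambda)$ is $\lambda$-c.c. in $V$, $s$ has a name given by a sequence $\langle(A_\gamma,g_\gamma):\gamma<\beta\rangle\in V$ of antichains $A_\gamma$ of size $<\lambda$ and functions $g_\gamma:A_\gamma\to M$. As $C(\mu,\lambda)\subseteq V_\lambda\subseteq M$ and ${}^{<\lambda}M\subseteq M$, each $A_\gamma$, each $g_\gamma$ and then the whole sequence belong to $M$. So $s\in M[K]$. $\square$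

## 9. Lifting $j$ and deciding membership of $\kappa$

By Section 3, $j$ lifts to an elementary $\hat\jmath:W\to M[K]$. For every set $S\in W$ we have $\hat\jmath{\restriction}S\in V[K]\subseteq N^*$: it is computed from $j$ restricted to a set of names, $G$ and $K$. For $\xi<\lambda$ put $\mathbb D_\xi=\hat\jmath(Q_\xi)=C(\lambda,j(\alpha_\xi))^{M[K]}$. For $\xi<\zeta$, $\mathbb D_\xi$ is a factor of $\mathbb D_\zeta$, so for statements like "$\kappa\in\hat\jmath(\dot X)$" with $\dot X$ a $Q_\xi$-name and conditions in $\mathbb D_\xi$ it does not matter which of the two forcing relations over $M[K]$ is used.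

**Master conditions.** For $h\in Q_\xi$, $|h|<\kappa$, so $\hat\jmath(h)=\{((j(\alpha),\gamma),j(v)):h(\alpha,\gamma)=v\}$. Let
$$m_\xi=\bigcup\{\hat\jmath(h):h\in H_\xi\}.\tag{8}$$
This is a function with $\operatorname{dom}m_\xi\subseteq j[\alpha_\xi]\times\kappa$, so of size $<\lambda$. By Lemma 8(2), applied to an enumeration of it, it belongs to $M[K]$ and has size $<\lambda$ there. Its values satisfy $m_\xi(j(\alpha),\gamma)<j(\alpha)$. So $m_\xi\in\mathbb D_\xi$ and $m_\xi\le\hat\jmath(h)$ for all $h\in H_\xi$. For $\xi<\zeta$ we have $m_\zeta{\restriction}(j(\alpha_\xi)\times\lambda)=m_\xi$, since $j(\alpha)<j(\alpha_\xi)$ iff $\alpha<\alpha_\xi$.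

The union of all $m_\xi$ has size $\lambda$ and is not a condition. So there is no single master condition for $H$; we decide one subset of $\kappa$ at a time.

**Lemma 9.** In $N^*$ there is $\mathcal U\subseteq P(\kappa)\cap W[H]$ which is an ultrafilter on $P(\kappa)\cap W[H]$, contains all co-bounded sets, and is $W[H]$-normal: if $f\in W[H]$ is regressive on some $X\in\mathcal U$, it is constant on a set in $\mathcal U$. Hence $\mathcal U$ is closed under diagonal intersections and under intersections of $<\kappa$ members, for sequences in $W[H]$.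

*Proof.* **Step 1: a decreasing sequence of decisions.** By the $\lambda$-c.c. of $Q_\lambda$ in $W$, every $X\in P(\kappa)\cap W[H]$ has a nice $Q_\xi$-name in $W$ for some $\xi<\lambda$. In $W$ list all pairs ($\xi$, nice $Q_\xi$-name for a subset of $\kappa$), $\xi<\lambda$, as $\langle(\xi_i,\dot X_i):i<\lambda\rangle$ and let $\zeta_i=\sup_{k\le i}\xi_k<\lambda$. In $N^*$ we build a decreasing sequence $\langle d_i:i<\lambda\rangle$ with $d_i\in\mathbb D_{\zeta_i}$, $d_i\le m_{\zeta_i}$, and $d_i$ deciding "$\kappa\in\hat\jmath(\dot X_i)$" in the forcing $\mathbb D_{\zeta_i}$ over $M[K]$.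

This recursion uses only sets of $N^*$. Let $\Phi\in W$ be the set of $(i,q,\beta,e)$ with $e\in\{0,1\}$ and $q\in Q_{\zeta_i}$ forcing $\beta\in\dot X_i$ if $e=0$, $\beta\notin\dot X_i$ if $e=1$. By elementarity the required decisions are read off from $\hat\jmath(\Phi)$ at $(j(i),d,\kappa,e)$.

At stage $i$ let $e=\bigcup_{k<i}d_k$. By Lemma 8, $e$ is in $M[K]$ and has size $<\lambda$. It agrees with $m_{\zeta_i}$: if a point of $\operatorname{dom}d_k$ is in $\operatorname{dom}m_{\zeta_i}$, its first coordinate is below $j(\alpha_{\zeta_k})$, so it is in the domain of $m_{\zeta_i}{\restriction}(j(\alpha_{\zeta_k})\times\lambda)=m_{\zeta_k}\subseteq d_k$. So $e\cup m_{\zeta_i}\in\mathbb D_{\zeta_i}$; extend it to a suitable $d_i$.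

**Step 2: the ultrafilter.** Call a nice name $\dot X$ accepted if some $d_i$ forces $\kappa\in\hat\jmath(\dot X)$, and rejected if some $d_i$ forces $\kappa\notin\hat\jmath(\dot X)$. Each is exactly one of these, as every nice name is listed and the $d_i$ are pairwise compatible. If $\varphi$ is a statement about $Q_\zeta$-names which is forced by some $h\in H_\zeta$, then for all large $i$, $d_i\le m_{\zeta_i}\le\hat\jmath(h)$, so $d_i$ forces $\varphi$ of the $\hat\jmath$-images. Apply this to $\dot X=\dot Y$, $\dot X\subseteq\dot Y$, $\dot Z=\dot X\cap\dot Y$ and $\dot Y=\kappa\setminus\dot X$ (which becomes $\hat\jmath(\dot Y)=\lambda\setminus\hat\jmath(\dot X)$). It follows that acceptance depends only on $\dot X^H$ and that $\mathcal U=\{\dot X^H:\dot X\text{ accepted}\}$ is an ultrafilter on $P(\kappa)\cap W[H]$ with $\emptyset\notin\mathcal U$. For $\gamma<\kappa$ it contains $\kappa\setminus\gamma$, since $\kappa\in\lambda\setminus\gamma$.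

**Step 3: normality.** Let $f\in W[H]$ with $f(\beta)<\beta$ for $\beta\in X\in\mathcal U$. Choose $\zeta<\lambda$, $Q_\zeta$-names $\dot f$ and $\dot X$ (nice), nice $Q_\zeta$-names $\langle\dot Y_\gamma:\gamma<\kappa\rangle\in W$, and $h\in H_\zeta$ forcing "$\dot f$ is regressive on $\dot X$, and $\dot Y_\gamma=\{\beta\in\dot X:\dot f(\beta)=\gamma\}$ for all $\gamma<\kappa$". Suppose no $\dot Y_\gamma^H$ is in $\mathcal U$. As $\lambda$ is regular in $N^*$, there is one $i<\lambda$ such that $d_i\le\hat\jmath(h)$ forces $\kappa\in\hat\jmath(\dot X)$ and, for every $\gamma<\kappa$, $\kappa\notin\hat\jmath(\dot Y_\gamma)$. Then $d_i$ forces $\hat\jmath(\dot f)(\kappa)<\kappa$, and some $d\le d_i$ decides the value as a $\gamma<\kappa$. The $\gamma$-th term of $\hat\jmath(\langle\dot Y_\gamma:\gamma<\kappa\rangle)$ is $\hat\jmath(\dot Y_\gamma)$, because $\hat\jmath(\gamma)=\gamma$. So $d\Vdash\kappa\in\hat\jmath(\dot Y_\gamma)$, a contradiction.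

**Step 4: intersections.** Let $\langle X_\gamma:\gamma<\kappa\rangle\in W[H]$ with all $X_\gamma\in\mathcal U$. If the diagonal intersection is not in $\mathcal U$, then its complement is, and $\beta\mapsto\min\{\gamma<\beta:\beta\notin X_\gamma\}$ is regressive on it, so constantly equal to some $\gamma$ on a set in $\mathcal U$, which is disjoint from $X_\gamma$; contradiction. For $\tau<\kappa$ and $\langle X_\gamma:\gamma<\tau\rangle$, put $X_\gamma=\kappa$ for $\gamma\ge\tau$; the part above $\tau$ of the diagonal intersection is in $\mathcal U$ and contained in $\bigcap_{\gamma<\tau}X_\gamma$. $\square$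

## 10. The filter $F$ in $V[G][H]$

We prove Theorem 1 with the pattern of Section 3, with $R_\lambda$ over $W[H]$ in place of $C_\lambda$ over $W$.

**Step 1: the filter.** The conclusion of Lemma 9 is a first-order statement in $N^*$ about sets in $W[H]$ (the set $P(\kappa)^{W[H]}$, the set of functions $\kappa\to\kappa$ in $W[H]$, and the set of sequences of length $\le\kappa$ of subsets of $\kappa$ in $W[H]$). It holds for every $R_\lambda$-generic $R$ over $W[H]$. So in $W[H]=V[G][H]$ there is an $R_\lambda$-name $\dot{\mathcal U}$ forced by $1$ to be as in Lemma 9. In $V[G][H]$ let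
$$F=\{X\subseteq\kappa:\ \Vdash_{R_\lambda}X\in\dot{\mathcal U}\}.$$
By Lemma 9, $F$ is a proper, $\kappa$-complete, normal filter containing all co-bounded sets.

**Step 2: positive sets.** $X$ is $F$-positive iff some $r\in R_\lambda$ forces $X\in\dot{\mathcal U}$. If $\kappa\setminus X\notin F$, some $r$ forces $\kappa\setminus X\notin\dot{\mathcal U}$, that is, $X\in\dot{\mathcal U}$. Conversely, if $r\Vdash X\in\dot{\mathcal U}$, then $r\Vdash\kappa\setminus X\notin\dot{\mathcal U}$, so $\kappa\setminus X\notin F$.

**Step 3: the families $E_i$.** With $R^i$ from Lemma 7 put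
$$E_i=\{X\subseteq\kappa:\exists r\in R^i\ \ r\Vdash X\in\dot{\mathcal U}\}\qquad(i<\kappa).$$
By Step 2, $F^+=\bigcup_{i<\kappa}E_i$. Let $\mathcal X\subseteq E_i$ be nonempty with $|\mathcal X|<\mu$. Choose witnesses $r_X\in R^i$ for $X\in\mathcal X$ and, by Lemma 7, a common lower bound $r$. Then $r$ forces all $X\in\mathcal X$ into $\dot{\mathcal U}$, and, as $\mathcal X\in W[H]$ has size $<\kappa$, also $\bigcap\mathcal X$. So $\bigcap\mathcal X\in F^+$. This is (1).

**Step 4: saturation.** In $V[G][H]$ we have $\lambda=\kappa^+$. Of any $\lambda$ distinct $F$-positive sets two lie in one $E_i$, and their intersection is $F$-positive; so $F$ is $\lambda$-saturated. As $G*H$ was an arbitrary generic, Theorem 1 is proved. For $\mu=\omega_1$ we have $\kappa=\omega_2$ and $\lambda=\omega_3$ in the extension, so $C(\omega_1,\kappa)*\dot C(\kappa,\lambda)$ forces that $\omega_2$ carries an $\omega_3$-saturated filter. $\blacksquare$
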